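\title{A fine ring that is not clean}

\begin{abstract}
A nonzero ring is fine if each nonzero element is the sum of a unit and a nilpotent element, and a ring is clean if each element is the sum of an idempotent and a unit. We show that a fine ring need not be clean, nor even an exchange ring. The examples are direct limits of matrix rings over $k[x]$, with $k$ an infinite field, along maps $a\mapsto\operatorname{diag}(a,\dots,a,a(c_i))$ with $m_i$ copies of $a$ and pairwise distinct points $c_i\in k$. Every such limit is fine; it is clean if and only if it is an exchange ring, if and only if $\sum 1/m_i=\infty$. We also show that no example has the form $M_n(S)$ with $S$ a subring of a division ring.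
\end{abstract}

\section{Introduction}

All rings are associative with identity. An element $a$ of a ring $R$ is \emph{clean} if $a=e+u$ with $e$ idempotent and $u$ a unit, and $R$ is a \emph{clean ring} if all its elements are clean. A nonzero element $a\in R$ is \emph{fine} if $a=u+t$ with $u$ a unit and $t$ nilpotent, and a nonzero ring $R$ is a \emph{fine ring} if all its nonzero elements are fine. Both conditions say that units are plentiful: an element can be moved into the unit group by subtracting an idempotent, or a nilpotent element. Both properties of elements are invariant under conjugation by units.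

Fineness is a strong condition. A fine ring is simple: if a proper ideal $I$ contained a nonzero element $u+t$, the image of $u$ in $R/I\neq 0$ would be both a unit and nilpotent. It is known that every simple artinian ring is fine, that matrix rings over fine rings are fine, and that a fine element of a ring need not be clean. The following question comes from \cite{fine}.

\begin{quote}
\emph{Is every fine ring a clean ring?}
\end{quote}

The simplest cases suggest a positive answer. A commutative fine ring is simple, hence a field. A fine ring without nonzero nilpotent elements is a division ring, since each of its nonzero elements is a unit. A simple artinian ring is a matrix ring over a division ring. All these rings are clean (Lemma~\ref{lem:clean}(ii)), and Proposition~\ref{prop:C} below shows that matrix rings over subrings of division rings give nothing new. Nevertheless the answer is no.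

\medskip
\noindent\textbf{The construction.} Fix an infinite field $k$, pairwise distinct elements $c_1,c_2,\dots\in k$, positive integers $m_1,m_2,\dots$, and an integer $n_1\ge1$. Put $n_{i+1}=(m_i+1)n_i$ and $A_i=M_{n_i}(k[x])$. For $a\in A_i$ and $c\in k$ let $a(c)\in M_{n_i}(k)\subseteq A_i$ be the matrix obtained by evaluating the entries of $a$ at $x=c$, and define
\[
\varphi_i\colon A_i\to A_{i+1},\qquad \varphi_i(a)=\operatorname{diag}\bigl(\underbrace{a,\dots,a}_{m_i},\,a(c_i)\bigr).
\]
Evaluation is a unital ring homomorphism and $m_i\ge1$, so $\varphi_i$ is an injective unital homomorphism. Let $R=\varinjlim A_i$. Identifying each $A_i$ with its image, we have $A_1\subseteq A_2\subseteq\cdots\subseteq R=\bigcup_i A_i$. This is an algebraic analogue of Goodearl's simple direct limits in C*-algebra theory.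

\begin{theorem}\label{thm:A}
For $n_1=1$ and $m_i=i(i+2)$, the ring $R$ is fine, but the element $x\in A_1=k[x]\subseteq R$ is not clean. So $R$ is a fine ring that is not clean.
\end{theorem}

Any infinite field is allowed, so such examples exist in every characteristic. One can say exactly which of the rings $R$ are clean, and the answer does not change if cleanness is replaced by a weaker property. Let $T$ be a ring and $a\in T$. We call an idempotent $f\in T$ an \emph{exchange idempotent for $a$} if $f\in aT$ and $1-f\in(1-a)T$. The ring $T$ is an \emph{exchange ring} if every element has an exchange idempotent; this is the Goodearl--Nicholson characterization, and we use it as the definition. Clean rings are exchange rings (Nicholson); the short proof is recalled in Lemma~\ref{lem:nich}.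

\begin{theorem}\label{thm:B}
For all choices of $k$, $(c_i)$, $(m_i)$, $n_1$ as above, the following hold.
\begin{itemize}
\item[(1)] $R$ is fine, hence simple.
\item[(2)] The following are equivalent: \textup{(a)} $R$ is clean; \textup{(b)} $R$ is an exchange ring; \textup{(c)} $\prod_i\frac{m_i}{m_i+1}=0$, that is, $\sum_i 1/m_i=\infty$.
\item[(3)] If $c_i\notin\{0,1\}$ for all $i$, then $xI_{n_1}\in A_1\subseteq R$ is clean in $R$ if and only if $\prod_{l=1}^{j-1}\frac{m_l}{m_l+1}\le\frac12$ for some $j$.
\end{itemize}
\end{theorem}

Thus $R$ is clean when the $m_i$ are bounded or $m_i=i$, and $R$ is not even an exchange ring when $m_i=i(i+2)$ or $m_i=2^i$.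

\begin{proposition}\label{prop:C}
If $S$ is a nonzero subring of a division ring and $M_n(S)$ is fine for some $n\ge1$, then $S$ is a division ring, so $M_n(S)$ is simple artinian. Hence no fine ring that is not clean has the form $M_n(S)$ with $S$ a subring of a division ring.
\end{proposition}

Section~\ref{sec:small} shows the mechanism on matrices of size at most five. Section~\ref{sec:blocks} describes the image of $A_i$ in $A_j$. Fineness is proved in Section~\ref{sec:fine}, the obstruction to cleanness and Theorem~\ref{thm:A} in Section~\ref{sec:rank}, the rest of Theorem~\ref{thm:B} in Section~\ref{sec:clean}, and Proposition~\ref{prop:C} in Section~\ref{sec:sub}.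

\section{Small diagonal matrices over $k[x]$}\label{sec:small}

In $k[x]$ the units are the nonzero constants, the only nilpotent element is $0$, and the idempotents are $0$ and $1$. So $x$ is neither fine nor clean. We place $x$ on a diagonal next to some constants and ask how many constants each property needs.

\begin{example}[two different constants give a fine matrix]\label{ex:fine}
Let $c\ne c'$ in $k$ and $\beta=c-c'$. Conjugating $\operatorname{diag}(c,x,c')$ by $I+E_{31}$ puts $\beta$ in position $(3,1)$ and changes nothing else. From the resulting matrix $B$ subtract a strictly upper triangular, hence nilpotent, matrix $t=(t_{pq})$: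
\[
B-t=\begin{pmatrix}c&-t_{12}&-t_{13}\\0&x&-t_{23}\\ \beta&0&c'\end{pmatrix},\qquad
\det(B-t)=cc'x+\beta\,t_{12}t_{23}+\beta x\,t_{13}.
\]
Because $\beta$ is a unit, we can take $t_{13}=-cc'\beta^{-1}$ and $t_{12}=t_{23}=1$. Then $\det(B-t)=\beta$, so $B=(B-t)+t$ is fine, and so is $\operatorname{diag}(c,x,c')$. Corollary~\ref{cor:fine} will show that the same two constants suffice for any number of entries $x$.
\end{example}

Next we make one entry $x$ clean with the help of one constant. A $2\times2$ matrix with units on the antidiagonal and $0$ in position $(2,2)$ is invertible whatever its $(1,1)$ entry. So for $\operatorname{diag}(x,c)$ we look for an idempotent with $(2,2)$ entry $c$ and units on the antidiagonal. A rank one idempotent over $k$ has trace $1$ and determinant $0$; its $(1,1)$ entry must then be $1-c$, and the product of its antidiagonal entries must be $c(1-c)$. This asks for $c\notin\{0,1\}$, and the recipe works over any ring.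

\begin{lemma}[pairing]\label{lem:pair}
Let $L$ be a ring and $A,C\in L$, with $C$ and $1-C$ units. Then $\operatorname{diag}(A,C)$ is clean in $M_2(L)$.
\end{lemma}

\begin{proof}
Let
\[
e=\begin{pmatrix}1-C\\1\end{pmatrix}\begin{pmatrix}1&C\end{pmatrix}=\begin{pmatrix}1-C&(1-C)C\\1&C\end{pmatrix}.
\]
The product of the row and the column in the other order is $(1-C)+C=1$, so $e^2=e$. Moreover
\[
\operatorname{diag}(A,C)-e=\begin{pmatrix}\alpha&\gamma\\-1&0\end{pmatrix},\qquad \alpha=A-1+C,\quad \gamma=-(1-C)C,
\]
where $\gamma$ is a unit, and this matrix has the two-sided inverse $\begin{pmatrix}0&-1\\ \gamma^{-1}&\gamma^{-1}\alpha\end{pmatrix}$.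
\end{proof}

One constant cannot serve two entries $x$. The reason is that an idempotent matrix over $k[x]$ has the same rank at every point.

\begin{lemma}\label{lem:rank}
Let $e\in M_n(k[x])$ be idempotent. There is an integer $r$ such that $\operatorname{rank}e(\lambda)=r$ and $\operatorname{rank}(I-e(\lambda))=n-r$ for all $\lambda\in k$.
\end{lemma}

\begin{proof}
An idempotent $n\times n$ matrix $\varepsilon$ over a field is similar to $\operatorname{diag}(I_r,0)$; its characteristic polynomial $t^{n-r}(t-1)^r$ determines $r=\operatorname{rank}\varepsilon$, and $\operatorname{rank}(I-\varepsilon)=n-r$. Applied to $e$ over the field $k(x)$, this gives $\det(tI-e)=t^{n-r}(t-1)^r$ for some $r$. Setting $x=\lambda$ shows that the idempotent $e(\lambda)$ has the same characteristic polynomial.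
\end{proof}

\begin{example}[too few constants]\label{ex:notclean}
Let $X=\operatorname{diag}(x,x,c)$ and suppose $X=e+u$ in $M_3(k[x])$, with $e$ idempotent of rank $r$ and $u$ a unit. Then $u(0)$ and $u(1)$ are invertible over $k$. Let $H\subseteq k^3$ be the plane spanned by the first two basis vectors. On $H$ we have $X(0)=0$, so $e(0)=-u(0)$ is injective on $H$ and $r\ge2$. On $H$ we also have $X(1)=I$, so $I-e(1)=u(1)$ is injective on $H$ and $3-r\ge2$. This is impossible, so $X$ is not clean. For a diagonal $n\times n$ matrix with $N$ entries equal to $x$ the same argument gives $r\ge N$ and $n-r\ge N$, so it is not clean when $N>n/2$.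
\end{example}

Fineness therefore needs a bounded \emph{number} of constants, while cleanness needs a positive \emph{proportion} of them. For $c\neq c'$ the matrix $\operatorname{diag}(x,x,x,c,c')\in M_5(k[x])$ is fine and not clean. The ring $M_5(k[x])$ is not simple, hence not fine; what remains is to make \emph{all} nonzero elements fine without making this one clean. The maps $\varphi_i$ do this. They attach to every matrix $a$ the constant blocks $a(c_1),a(c_2),\dots$, which makes it fine, and if the $m_i$ grow fast they attach so few blocks that the entries $x$ keep a majority forever.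

\section{Blocks}\label{sec:blocks}

For $i\le j$ let $\varphi_{ij}\colon A_i\to A_j$ be the composite of $\varphi_i,\dots,\varphi_{j-1}$, with $\varphi_{ii}$ the identity. All properties that we study can be tested at a finite stage.

\begin{lemma}\label{lem:stage}
Let $a\in A_i$. If $\varphi_{ij}(a)$ is fine, or clean, in $A_j$ for some $j\ge i$, then so is $a$ in $R$. If $a$ has an exchange idempotent in $R$, then $\varphi_{ij}(a)$ has one in $A_j$ for some $j>i$.
\end{lemma}

\begin{proof}
The inclusion $A_j\subseteq R$ is unital and injective, so it preserves units, idempotents, nilpotent elements and nonzero elements. If $f^2=f=ay$ and $1-f=(1-a)z$ in $R$, then $f,y,z$ lie in one $A_j$ with $j>i$, and the equations hold there.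
\end{proof}

The proportion that mattered in Section~\ref{sec:small} is measured by
\[
\rho_{ij}=\prod_{l=i}^{j-1}\frac{m_l}{m_l+1}\qquad(i\le j),\qquad \rho_{ii}=1 .
\]
To count blocks independently of the matrix $a$ (for constant $a$ all blocks coincide), we record them by letters.

\begin{lemma}\label{lem:word}
Let $i\le j$. There is a word $w_{ij}$ of length $n_j/n_i$ in the letters $*,i,i+1,\dots,j-1$ such that for every $a\in A_i$ the matrix $\varphi_{ij}(a)$ is block diagonal, with list of blocks obtained from $w_{ij}$ by replacing $*$ by $a$ and each letter $l$ by $a(c_l)$. Moreover: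
\begin{itemize}
\item[(a)] each of the letters $*,i,\dots,j-1$ occurs in $w_{ij}$;
\item[(b)] if $i\le J\le j$, then among the letters of $w_{ij}$ that belong to $\{*,J,\dots,j-1\}$ the proportion of $*$ is $\rho_{Jj}$. In particular, the proportion of $*$ among all letters is $\rho_{ij}$.
\end{itemize}
\end{lemma}

\begin{proof}
We use induction on $j$, starting from $w_{ii}=*$. The matrix $\varphi_{i,j+1}(a)$ consists of $m_j$ copies of $\varphi_{ij}(a)$ followed by $\varphi_{ij}(a)$ evaluated at $c_j$. Evaluation turns a block $a$ into $a(c_j)$ and fixes the constant blocks. So $w_{i,j+1}$ is $w_{ij}$ repeated $m_j\geq 1$ times, followed by the word $w'$ obtained from $w_{ij}$ by replacing $*$ by $j$. All letters of $w_{ij}$ persist, and $j$ occurs in $w'$ because $*$ occurs in $w_{ij}$; this gives (a).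

For (b), fix $J$. For $j\ge J$ let $s_j$ be the number of $*$ in $w_{ij}$, and $g_j$ the number of letters of $w_{ij}$ in $\{*,J,\dots,j-1\}$. Then $s_J=g_J$ and $s_{j+1}=m_js_j$. Since the new letter $j$ is at least $J$, the word $w'$ contributes $g_j$ letters to $g_{j+1}$, and $g_{j+1}=(m_j+1)g_j$. Hence $s_j/g_j=\rho_{Jj}$.
\end{proof}

For example, if $m_1=2$ and $m_2=1$, then $w_{12}={*}\,{*}\,1$ and $w_{13}={*}\,{*}\,1\,2\,2\,1$. Here two of the six letters are $*$, in accordance with $\rho_{13}=\frac13$, and two of the four letters in $\{*,2\}$ are $*$, in accordance with $\rho_{23}=\frac12$. Rearranging the blocks is conjugation by a permutation matrix, so the order of the letters will not matter.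

For fixed $i$ the numbers $\rho_{ij}$ decrease with $j$; let $\rho_i=\lim_{j\to\infty}\rho_{ij}$. From $\rho_1=\rho_{1i}\rho_i$, with $\rho_{1i}>0$ and $\rho_{1i}\to\rho_1$, we get a dichotomy:
\begin{equation}\label{eq:tails}
\text{if }\rho_1=0,\text{ then }\rho_i=0\text{ for all }i;\qquad \text{if }\rho_1>0,\text{ then }\rho_i\to1 .
\end{equation}
Also $1/\rho_{1j}=\prod_{l<j}(1+1/m_l)$ lies between $1+\sigma_j$ and $\exp(\sigma_j)$, where $\sigma_j=\sum_{l<j}1/m_l$. So $\rho_1=0$ if and only if $\sum 1/m_l=\infty$, and the two forms of condition (c) in Theorem~\ref{thm:B} agree.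

\begin{remark}\label{rem:matrix}
The ring $M_d(R)$ is the ring of the same construction with $n_1$ replaced by $dn_1$, so Theorem~\ref{thm:B} covers it. Indeed, let $\theta_i\colon M_d(M_{n_i}(k[x]))\to M_{n_i}(M_d(k[x]))=M_{dn_i}(k[x])$ be the isomorphism sending $a=(a_{pq})_{p,q\le d}$ to the matrix whose $(r,s)$ block is $\bigl((a_{pq})_{rs}\bigr)_{p,q\le d}$. All the matrices $\varphi_i(a_{pq})$ have the same block pattern, so $\theta_{i+1}$ sends $(\varphi_i(a_{pq}))_{p,q}$ to $\operatorname{diag}(\theta_i(a),\dots,\theta_i(a),\theta_i(a)(c_i))$, and $M_d(R)=\bigcup_i M_d(A_i)$.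
\end{remark}

\section{The rings $R$ are fine}\label{sec:fine}

In Example~\ref{ex:fine} a unit in the lower left corner allowed us to correct the determinant by a strictly upper triangular matrix. Row reduction gives the same conclusion in any size and over any ring.

\begin{lemma}\label{lem:corner}
Let $K$ be a ring and $m\ge2$. If $B\in M_m(K)$ has an off-diagonal entry that is a unit of $K$, then $B$ is the sum of a unit and a nilpotent element of $M_m(K)$.
\end{lemma}

\begin{proof}
After conjugating by a permutation matrix we may assume that the $(m,1)$ entry $\beta$ is a unit. Cut $B$ above its last row and after its first column: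
\[
B=\begin{pmatrix}p&Q\\ \beta&s\end{pmatrix},
\]
with $p$ of size $(m-1)\times1$, $Q$ of size $(m-1)\times(m-1)$ and $s$ of size $1\times(m-1)$. In this partition the strictly upper triangular matrices are the matrices $t=\begin{pmatrix}0&T\\0&0\end{pmatrix}$ with $T$ upper triangular, \emph{diagonal included}: $T_{ij}$ is the entry $t_{i,j+1}$, and $i<j+1$ means $i\le j$. Clearing the first column with the unit $\beta$, we get
\[
\begin{pmatrix}I&-p\beta^{-1}\\0&1\end{pmatrix}(B-t)=\begin{pmatrix}0&Z\\ \beta&s\end{pmatrix},\qquad Z=Q-p\beta^{-1}s-T .
\]
If $Z$ is invertible, the right side has the two-sided inverse $\begin{pmatrix}-\beta^{-1}sZ^{-1}&\beta^{-1}\\ Z^{-1}&0\end{pmatrix}$, and $B-t$ is a unit. Let $T$ be the upper triangular part, diagonal included, of $Q-p\beta^{-1}s-I$. Then $Z-I$ is strictly lower triangular, hence nilpotent, and $Z$ is invertible. So $B=(B-t)+t$ is the required decomposition.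
\end{proof}

Over $k[x]$ the cheapest source of unit entries is a constant block.

\begin{corollary}\label{cor:fine}
Let $a\in M_n(k[x])$ and let $D\in M_s(k)$ be non-scalar. Then $\operatorname{diag}(a,D)$ is fine in $M_{n+s}(k[x])$.
\end{corollary}

\begin{proof}
There is an invertible $G\in M_s(k)$ such that $GDG^{-1}$ has a nonzero off-diagonal entry. If $D$ is not diagonal, take $G=I$. If $D$ is diagonal, then $d_{pp}\ne d_{qq}$ for some $p\neq q$, and for $G=I+E_{pq}$ we have $G^{-1}=I-E_{pq}$ and $GDG^{-1}=D+(d_{qq}-d_{pp})E_{pq}$. The conjugate $\operatorname{diag}(a,GDG^{-1})$ of $\operatorname{diag}(a,D)$ has an off-diagonal entry in $k\setminus\{0\}$, and Lemma~\ref{lem:corner} applies with $K=k[x]$.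
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}(1)}]
Let $0\ne a\in R$, say $a\in A_i$. For $j>i$, Lemma~\ref{lem:word} shows that $\varphi_{ij}(a)$ is conjugate to $\operatorname{diag}(a,\dots,a,D_j)$, where $D_j$ is a constant block diagonal matrix in which each $a(c_l)$ with $i\le l<j$ occurs as a block. If $D_j$ is non-scalar for some $j$, then $\varphi_{ij}(a)$ is fine in $A_j$ by Corollary~\ref{cor:fine}, and $a$ is fine in $R$ by Lemma~\ref{lem:stage}. Otherwise, for every $j>i$ the matrices $a(c_i),\dots,a(c_{j-1})$ are all equal to one scalar matrix, so there is $\lambda\in k$ with $a(c_l)=\lambda I$ for all $l\ge i$. The entries of $a-\lambda I$ are polynomials vanishing at infinitely many points, so $a=\lambda I$ with $\lambda\ne0$. Then $a$ is a unit, and $a=a+0$ is fine.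
\end{proof}

\begin{remark}
The proof places no condition on the $m_i$, but it needs infinitely many points, and this is why $k$ is infinite. If the $c_l$ took only finitely many values, all roots of a nonconstant polynomial $q\in k[x]$, then $\varphi_i(qa)=\operatorname{diag}(qa,\dots,qa,0)\in qA_{i+1}$, and $\bigcup_i qA_i$ would be a nonzero proper ideal of $R$. So $R$ would not be simple, hence not fine.
\end{remark}

\section{The rank obstruction}\label{sec:rank}

The count in Example~\ref{ex:notclean} excludes more than a clean decomposition: it excludes an exchange idempotent. We first recall why that is the stronger statement.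

\begin{lemma}\label{lem:nich}
A clean element of a ring $T$ has an exchange idempotent. In particular, clean rings are exchange rings.
\end{lemma}

\begin{proof}
Let $a=e+u$ with $e$ idempotent and $u$ a unit, and let $f=u(1-e)u^{-1}$, an idempotent. Then
\[
(a-f)u=(e+u)u-u(1-e)=eu+u^2-u+ue=a^2-a .
\]
Thus $a-f=(a^2-a)u^{-1}$ lies in both $aT$ and $(1-a)T$. Hence $f=a-(a-f)\in aT$ and $1-f=(1-a)+(a-f)\in(1-a)T$.
\end{proof}

\begin{lemma}\label{lem:ineq}
If $X\in M_n(k[x])$ has an exchange idempotent in $M_n(k[x])$, then
\[
\operatorname{rank}X(0)+\operatorname{rank}\bigl(I-X(1)\bigr)\ge n .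
\]
\end{lemma}

\begin{proof}
Let $f=Xy$ be idempotent with $I-f=(I-X)z$, and let $r$ be as in Lemma~\ref{lem:rank} for $f$. Evaluating the first equation at $0$ and the second at $1$ gives $r=\operatorname{rank}f(0)\le\operatorname{rank}X(0)$ and $n-r=\operatorname{rank}(I-f(1))\le\operatorname{rank}(I-X(1))$. Add the two inequalities.
\end{proof}

The whole force of the lemma lies in using the same $r$ at the two different points $0$ and $1$.

\begin{proposition}\label{prop:obstruction}
Let $i\ge1$ and suppose that $\rho_{ij}>\frac12$ for all $j>i$. Then $xI_{n_i}\in A_i$ has no exchange idempotent in $R$. Consequently $xI_{n_i}$ is not clean in $R$, and $R$ is not an exchange ring.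
\end{proposition}

\begin{proof}
Otherwise, by Lemma~\ref{lem:stage}, $X=\varphi_{ij}(xI_{n_i})$ has an exchange idempotent in $A_j$ for some $j>i$. Put $n=n_j$ and $\rho=\rho_{ij}$. By Lemma~\ref{lem:word}, $X$ is a diagonal matrix with $\rho n$ diagonal entries equal to $x$. In these positions both $X(0)$ and $I-X(1)$ have the entry $0$, so each of these diagonal matrices has rank at most $(1-\rho)n$. Lemma~\ref{lem:ineq} gives $n\le2(1-\rho)n$, that is, $\rho\le\frac12$, a contradiction. The consequences follow from Lemma~\ref{lem:nich} and the definition of an exchange ring.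
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:A}}]
The ring $R$ is fine by Theorem~\ref{thm:B}(1). For $m_l=l(l+2)$ we have $m_l+1=(l+1)^2$, and the product telescopes:
\[
\rho_{1j}=\prod_{l=1}^{j-1}\frac{l}{l+1}\cdot\prod_{l=1}^{j-1}\frac{l+2}{l+1}=\frac1j\cdot\frac{j+1}{2}=\frac{j+1}{2j}>\frac12\qquad(j>1).
\]
By Proposition~\ref{prop:obstruction} with $i=1$, the element $x$ is not clean in $R$, and $R$ is not even an exchange ring.
\end{proof}

\section{When the rings $R$ are clean}\label{sec:clean}

We now show that the proportion of blocks is the only obstruction. For the element $xI_{n_1}$ the pairing lemma gives this at once, and shows that the constant $\frac12$ in Proposition~\ref{prop:obstruction} is sharp. We first collect three standard sources of clean matrices.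

\begin{lemma}\label{lem:clean}
\begin{itemize}
\item[(i)] If $P$ is an element of a ring and $P(1-P)$ is nilpotent, then $P$ is clean.
\item[(ii)] Every square matrix over a division ring is clean.
\item[(iii)] A block upper triangular matrix over any ring is clean if its diagonal blocks are clean.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We lift an idempotent. Let $(P(1-P))^n=0$ with $n\ge1$. Expanding $1=(t+(1-t))^{2n}$ in $\mathbb Z[t]$ and collecting the terms with at least $n$ factors $t$, we get $1=\alpha+\beta$ with $t^n\mid\alpha$ and $(1-t)^n\mid\beta$. Then $\alpha(P)\beta(P)=0$, so $f=\alpha(P)$ satisfies $f(1-f)=0$. Since $\alpha(0)=0$ and $\alpha(1)=1-\beta(1)=1$, the polynomial $t-\alpha$ is divisible by $t(1-t)$ in $\mathbb Z[t]$, and $\nu=P-f$ is nilpotent. Now $P=(1-f)+\bigl((2f-1)+\nu\bigr)$. Here $(2f-1)^2=1$, so $(2f-1)+\nu=(2f-1)\bigl(1+(2f-1)\nu\bigr)$, and this is a unit because $(2f-1)\nu$ is nilpotent, $f$ and $\nu$ being polynomials in $P$.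

(iii) Write the diagonal blocks as $b_\mu=e_\mu+u_\mu$ and subtract the idempotent $\operatorname{diag}(e_1,e_2,\dots)$. The result has the form $U(I+N)$ with $U=\operatorname{diag}(u_1,u_2,\dots)$ a unit and $N$ strictly block upper triangular, hence nilpotent. So it is a unit.

(ii) Let $a\in M_n(D)$ act on the right vector space $D^n$ over the division ring $D$. By Fitting's lemma, $D^n=\ker a^n\oplus\operatorname{im}a^n$, and $a$ is nilpotent on the first summand and bijective on the second. So $a$ is similar to $\operatorname{diag}(\nu,\mu)$ with $\nu$ nilpotent and $\mu$ invertible. Since $\nu=I+(\nu-I)$ and $\mu=0+\mu$ are clean, (iii) applies.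
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}(3)}]
If $\rho_{1j}>\frac12$ for all $j$, then $xI_{n_1}$ is not clean by Proposition~\ref{prop:obstruction}. Suppose that $\rho_{1j}\le\frac12$ for some $j$. By Lemma~\ref{lem:word}, $\varphi_{1j}(xI_{n_1})$ has blocks $xI_{n_1}$ and at least as many blocks $c_lI_{n_1}$, and $c_l$, $1-c_l$ are nonzero by hypothesis. Assign to each block $xI_{n_1}$ its own block $c_lI_{n_1}$ and rearrange. The diagonal blocks are now matrices $\operatorname{diag}(xI_{n_1},c_lI_{n_1})$, clean by Lemma~\ref{lem:pair} with $L=A_1$, and leftover units $c_lI_{n_1}$, which are clean. Lemmas~\ref{lem:clean}(iii) and~\ref{lem:stage} finish the proof.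
\end{proof}

\begin{remark}
The constants $0$ and $1$ are useless for pairing: for $X=\operatorname{diag}(x,0)$ and for $X=\operatorname{diag}(x,1)$ the left side in Lemma~\ref{lem:ineq} is $1<2$, so neither matrix is clean in $M_2(k[x])$. Accordingly, (3) fails without its hypothesis. Take $n_1=1$, $c_1=0$, $m_1=1$ and $m_l=(l-1)(l+1)$ for $l\ge2$. Then $\rho_{12}=\frac12$, and telescoping gives $\rho_{2j}=\frac{j}{2(j-1)}>\frac12$ for $j\ge2$. In $X=\varphi_{1j}(x)$, of size $n=n_j$, half of the diagonal entries carry the letter $1$ and equal $0$, and a proportion $\rho_{2j}$ of the other half equal $x$. Hence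
\[
\operatorname{rank}X(0)+\operatorname{rank}(I-X(1))\le\Bigl(\frac n2-\frac{\rho_{2j}n}{2}\Bigr)+\Bigl(n-\frac{\rho_{2j}n}{2}\Bigr)<n,
\]
and $x$ is not clean in $R$ by Lemmas~\ref{lem:nich}, \ref{lem:stage} and~\ref{lem:ineq}.
\end{remark}

For a general $a\in A_i$ we want to pair blocks $a$ with blocks $a(c_l)$, and Lemma~\ref{lem:pair} requires $a(c_l)$ and $I-a(c_l)$ to be invertible. This can fail in two ways. If the polynomial $\det(a)\det(I-a)$ is nonzero, it fails for finitely many $l$ only, and we must discard the letters below some $J$; part (b) of Lemma~\ref{lem:word} counts the remaining ones. If the polynomial is zero, it fails for all $l$. In that case we split off the part of $k[x]^n$ on which $a(I-a)$ is nilpotent, where Lemma~\ref{lem:clean}(i) applies without any pairing. This is Fitting's lemma for $a(I-a)$, except that over $k[x]$ we obtain a triangular form rather than a diagonal one.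

\begin{lemma}\label{lem:split}
Every $a\in M_n(k[x])$ is conjugate in $M_n(k[x])$ to a matrix $T=\begin{pmatrix}P&*\\0&b\end{pmatrix}$ with $(P(I-P))^n=0$ and $\det(b)\det(I-b)\ne0$ in $k[x]$. Either diagonal block may be absent.
\end{lemma}

\begin{proof}
Let $V=k[x]^n$, $h=a(I-a)$ and $W=\ker h^n\subseteq V$. Since $a$ commutes with $h$, we have $aW\subseteq W$. Submodules of a free module of finite rank over the principal ideal domain $k[x]$ are free of finite rank; this applies to $W$ and to $V/W\cong h^nV$. As $V/W$ is free, a basis of $W$ together with lifts of a basis of $V/W$ is a basis of $V$. In this basis $a$ has the form $T$, where $P$ is the matrix of $a$ on $W$ and $b$ the matrix of the induced map on $V/W$. Since $h^n$ vanishes on $W$, we have $(P(I-P))^n=0$.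

Over the field $k(x)$ the chain $\ker h\subseteq\ker h^2\subseteq\cdots$ in $k(x)^n$ is constant from the first equality on, so by dimension $\ker h^n=\ker h^{n+1}$. If $v\in V$ and $hv\in W$, then $h^{n+1}v=0$, so $h^nv=0$ and $v\in W$. Thus $b(I-b)$ is injective on $V/W$. If its determinant were $0$, it would kill a nonzero vector over $k(x)$, and after clearing denominators a nonzero vector over $k[x]$. So $\det(b)\det(I-b)\neq0$.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}(2)}]
(a)$\Rightarrow$(b) is Lemma~\ref{lem:nich}.

(b)$\Rightarrow$(c). Suppose that $\rho_1>0$. By \eqref{eq:tails} there is $i$ with $\rho_i>\frac12$, and then $\rho_{ij}\ge\rho_i>\frac12$ for all $j>i$. By Proposition~\ref{prop:obstruction}, $R$ is not an exchange ring.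

(c)$\Rightarrow$(a). Suppose that $\rho_1=0$ and let $a\in A_i$. A unit of $A_i$ is a unit of $R$, so we may replace $a$ by a conjugate $T$ as in Lemma~\ref{lem:split}, with $n=n_i$. If the block $b$ is absent, $T=P$ is clean by Lemma~\ref{lem:clean}(i). Otherwise let $s\ge1$ be the size of $b$ and $g=\det(b)\det(I-b)\ne0$. The $c_l$ are distinct and $g$ has finitely many roots, so there is $J\ge i$ with $g(c_l)\ne0$ for all $l\ge J$. By \eqref{eq:tails}, $\rho_J=0$, so there is $j>J$ with $\rho_{Jj}\le\frac12$.

By Lemma~\ref{lem:word}, $\varphi_{ij}(T)=\operatorname{diag}(T_1,\dots,T_h)$, where $T_\mu=\begin{pmatrix}P_\mu&*\\0&b_\mu\end{pmatrix}$ is $T$ or $T(c_l)$ according as the $\mu$-th letter of $w_{ij}$ is $*$ or $l$. Reorder the basis, listing first the vectors belonging to $P_1,\dots,P_h$ and then those belonging to $b_1,\dots,b_h$. This conjugates $\varphi_{ij}(T)$ to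
\[
\begin{pmatrix}\operatorname{diag}(P_1,\dots,P_h)&*\\0&\operatorname{diag}(b_1,\dots,b_h)\end{pmatrix}.
\]
By Lemmas~\ref{lem:clean}(iii) and~\ref{lem:stage} it suffices to show that the two diagonal blocks are clean.

Each $P_\mu$ is $P$ or $P(c_l)$, and the relation $(P(I-P))^n=0$ survives evaluation. So $\operatorname{diag}(P_1,\dots,P_h)$ is clean by Lemma~\ref{lem:clean}(i).

For the second block, Lemma~\ref{lem:word}(b) and $\rho_{Jj}\le\frac12$ show that $w_{ij}$ contains at least as many letters $l\ge J$ as letters $*$. Assign to each $*$ its own letter $l\ge J$ and rearrange the $b_\mu$ accordingly. We obtain a block diagonal matrix with blocks of two kinds. The first kind is $\operatorname{diag}(b,b(c_l))$ with $l\ge J$; since $\det b(c_l)\det(I-b(c_l))=g(c_l)\ne0$, both $b(c_l)$ and $I-b(c_l)$ are units of $L=M_s(k[x])$, and the block is clean by Lemma~\ref{lem:pair}. The second kind is an unpaired constant matrix $b(c_l)\in M_s(k)$, clean by Lemma~\ref{lem:clean}(ii). By Lemma~\ref{lem:clean}(iii), $\operatorname{diag}(b_1,\dots,b_h)$ is clean. Hence $a$ is clean in $R$, and $R$ is a clean ring.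
\end{proof}

\section{Matrix rings over subrings of division rings}\label{sec:sub}

One might look for a simpler example of the form $M_n(S)$, with $S$ far from clean and $n$ large enough to supply nilpotent elements. For commutative $S$ this fails at once: a fine ring $M_n(S)$ is simple, so $S$ is simple, hence a field. Proposition~\ref{prop:C} rules out all subrings of division rings. The test element is $pE_{11}$, which has a single nonzero entry; a row vector killed by the nilpotent summand isolates that entry.

\begin{proof}[Proof of Proposition~\textup{\ref{prop:C}}]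
Let $S\neq 0$ be a subring of the division ring $D$; its identity is a nonzero idempotent of $D$, so it is the identity of $D$. Let $M_n(S)$ be fine and $0\ne p\in S$. Write $pE_{11}=u+t$ with $u$ a unit and $t$ a nilpotent element of $M_n(S)$, and let $v=u^{-1}\in M_n(S)$. Let $r\ge0$ be the largest integer with $t^r\ne0$, where $t^0=I$, and let $\lambda=(\lambda_1,\dots,\lambda_n)$ be a nonzero row of $t^r$. Then $\lambda t$ is a row of $t^{r+1}=0$, so
\[
\lambda u=\lambda\,(pE_{11})-\lambda t=(\lambda_1p,0,\dots,0).
\]
Multiplying by $v$ on the right gives $\lambda_q=\lambda_1p\,v_{1q}$ for all $q$. Since $\lambda\ne0$, we have $\lambda_1\ne0$. The equation for $q=1$ reads $\lambda_1=\lambda_1p\,v_{11}$, and cancelling $\lambda_1$ in $D$ gives $pv_{11}=1$; this cancellation is where the hypothesis on $S$ is used. Thus $p^{-1}=v_{11}\in S$, and $S$ is a division ring. Then $M_n(S)$ is simple artinian, and it is clean by Lemma~\ref{lem:clean}(ii).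
\end{proof}

\begin{thebibliography}{1}
\bibitem{fine} \emph{Fine rings: A new class of simple rings}, \texttt{http://math.ubbcluj.ro/\%7Ecalu/fine.pdf}
\end{thebibliography}
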